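# Two plane sextics with an $A_{19}$ point and non-homeomorphic complements

Homology and cohomology have integer coefficients unless indicated otherwise. All curves are complex.

## 1. Singular points, rigid isotopy, proper maps

**Definition 1 (type $A_n$).** A point $p$ of a reduced plane curve $C$ is a simple singularity of type $A_n$ if in suitable local analytic coordinates the germ of $C$ at $p$ is $y^2=x^{n+1}$.

Example. $A_1$ is a node, $A_2$ a cusp, $A_3$ a tacnode. For $n=2k-1$ we have $y^2-x^{2k}=(y-x^k)(y+x^k)$, so there are two smooth branches, with local intersection number $k$, and $\delta=k$. Thus an $A_{19}$ point consists of two smooth branches with intersection number $10$, and $\delta(A_{19})=10$.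

**Definition 2 (rigid isotopy).** We say that a sextic has the set of singularities $A_{19}$ if it has a single singular point, of type $A_{19}$. A rigid isotopy of such sextics is an equisingular deformation: a continuous family of sextics, all with the set of singularities $A_{19}$.

Example. If $g_t$ is a path in $PGL_3(\mathbb C)$ starting at the identity, then $g_t(C)$ is a rigid isotopy. Since $PGL_3(\mathbb C)$ is connected, projectively equivalent curves are rigidly isotopic.

**Definition 3 (proper homotopy equivalence).** A continuous map is proper if preimages of compact sets are compact. A proper homotopy is a homotopy $X\times I\to Y$ that is a proper map. A proper map $f:X\to Y$ is a proper homotopy equivalence if there is a proper map $f':Y\to X$ such that $f'f$ and $ff'$ are properly homotopic to the identities.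

Example. Every homeomorphism is a proper homotopy equivalence. The ray $[0,\infty)$ is homotopy equivalent to a point but not properly so: the only map from the ray to a point is not proper.

## 2. Lattices and gluing

**Definition 4 (lattice, discriminant form).** A lattice is a free abelian group $L$ of finite rank with a symmetric bilinear form $L\times L\to\mathbb Z$; it is even if all $x^2$ are even. If $L$ is nondegenerate, its dual $L^*=\mathrm{Hom}(L,\mathbb Z)$ is identified with $\{x\in L\otimes\mathbb Q: x\cdot L\subset\mathbb Z\}\supset L$, and $L^*/L$ has order $|\det L|$. If $L$ is also even, $q_L(x)=x^2\bmod 2$ is a well-defined function on $L^*/L$, because $(x+l)^2=x^2+2x\cdot l+l^2$. It is the discriminant form.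

Example. Let $A_{19}$ be the negative definite lattice with basis $E_1,\dots,E_{19}$, $E_i^2=-2$, $E_i\cdot E_{i+1}=1$, other products $0$. Put
$$\alpha=-\tfrac1{20}\sum_{i}(20-i)E_i,\qquad \alpha_{19}=-\tfrac1{20}\sum_i iE_i .$$
The coefficients of $\alpha$ are linear in $i$ and would vanish at $i=20$, so $\alpha\cdot E_i=0$ for $i>1$, while $\alpha\cdot E_1=-\frac1{20}(-38+18)=1$. So $\alpha$ is dual to $E_1$, and by symmetry $\alpha_{19}$ is dual to $E_{19}$. Hence $\alpha^2$ is the coefficient of $E_1$ in $\alpha$, namely $-\frac{19}{20}$. The class of $\alpha$ has order $20=|\det A_{19}|$, so $A_{19}^*/A_{19}=\mathbb Z/20\,\alpha$. Finally $\alpha+\alpha_{19}=-\sum E_i$, so $\alpha_{19}\equiv-\alpha$ modulo $A_{19}$.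

**Definition 5 (primitive sublattice, gluing).** A sublattice $S\subset\Lambda$ is primitive if $\Lambda/S$ is torsion free. For $y\in\Lambda$ let $y|_S\in S^*$ be the functional $x\mapsto y\cdot x$. If $\Lambda$ is even and unimodular, $S$ is primitive and nondegenerate, and $T=S^\perp$, the gluing map is $\iota:S^*/S\to T^*/T$, $[y|_S]\mapsto[y|_T]$ for $y\in\Lambda$.

**Lemma 1.** In this situation the restrictions $\Lambda\to S^*$ and $\Lambda\to T^*$ are onto, $\iota$ is a well-defined isomorphism, $q_T\circ\iota=-q_S$, and
$$\Lambda=\{(s,t)\in S^*\oplus T^*:\ \iota[s]=[t]\}.$$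
Hence, if isometries $\tau:S_1\to S_2$ and $\psi:T_1\to T_2$ between two such situations satisfy $\bar\psi\iota_1=\iota_2\bar\tau$ on $S_1^*/S_1$, then $\tau\oplus\psi$ extends to an isometry $\Lambda_1\to\Lambda_2$.

*Proof.* $S$ and $T$ are primitive, hence direct summands, so each functional on them extends to $\Lambda$; by unimodularity the extension is pairing with some $y$. This gives surjectivity. If $y|_S=s|_S$ with $s\in S$, then $y-s\in S^\perp=T$ and $y|_T=(y-s)|_T\in T$. So $\iota$ is well defined. The same argument with $S$ and $T$ exchanged ($T^\perp=S$ as $S$ is primitive) gives the inverse. Writing $y=y|_S+y|_T$ in $\Lambda\otimes\mathbb Q$, we get $y|_S^2+y|_T^2=y^2\in2\mathbb Z$, so $q_T\iota=-q_S$. If $\iota[s]=[t]$, take $y\in\Lambda$ with $y|_S=s$; then $t-y|_T\in T\subset\Lambda$, so $(s,t)=y+(t-y|_T)\in\Lambda$. The last claim follows from the description of $\Lambda$. $\square$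

Example. Let $\Lambda=\mathbb Ze\oplus\mathbb Zf$ with $e^2=f^2=0$, $e\cdot f=1$. Take two pairs of orthogonal vectors,
$$s=e-10f,\ t=e+10f;\qquad\qquad s'=2e-5f,\ t'=2e+5f .$$
In both cases the squares are $-20$ and $20$, and the second vector generates the orthogonal complement of the first. In the first pair, $f\cdot s=1$ and $f\cdot t=1$; since $-s/20$ has product $1$ with $s$, this says $\iota(-\frac{s}{20})=\frac{t}{20}$. In the second pair, $y=e+3f$ has $y\cdot s'=-5+6=1$ and $y\cdot t'=5+6=11$, so $\iota(-\frac{s'}{20})=\frac{11t'}{20}$, i.e. $\iota(\frac{s'}{20})=\frac{9t'}{20}$. So the same lattices $\langle-20\rangle,\langle20\rangle$ sit in the same $\Lambda$ with gluing numbers $\pm1$ and $\pm9$. The generators are unique up to sign, so no isometry of $\Lambda$ takes $s$ to $\pm s'$. Keep this picture in mind.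

## 3. K3 surfaces and the Torelli theorem

**Definition 6 (K3 surface, Hodge isometry).** A K3 surface is a connected compact complex surface $X$ with $K_X=0$ and $h^1(\mathcal O_X)=0$. Then $H_2(X)=H^2(X)$ (Poincaré duality) is an even unimodular lattice of signature $(3,19)$, and $H^2(X,\mathbb C)=H^{2,0}\oplus H^{1,1}\oplus H^{0,2}$, where $H^{2,0}=\mathbb C\omega$, $\omega^2=0$, $\omega\cdot\bar\omega>0$, $H^{0,2}=\mathbb C\bar\omega$, and $H^{1,1}$ is orthogonal to both. Classes of algebraic curves are orthogonal to $\omega$, and $\mathrm{Pic}\,X\to H^2(X)$ is injective. A Hodge isometry $H^2(X_1)\to H^2(X_2)$ is an isometry of lattices taking $H^{2,0}(X_1)$ to $H^{2,0}(X_2)$.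

Example. The double plane $X\to\mathbb P^2$ branched along a smooth sextic has $K_X=\pi^*(K_{\mathbb P^2}+3L)=0$ and $h^1(\mathcal O_X)=h^1(\mathcal O_{\mathbb P^2})+h^1(\mathcal O_{\mathbb P^2}(-3))=0$, so it is a K3 surface. The pull-back $h$ of a line has $h^2=2$. An isomorphism $\theta:X_2\to X_1$ of K3 surfaces induces a Hodge isometry $\theta^*$.

Global Torelli theorem (Piatetski-Shapiro–Shafarevich, Burns–Rapoport; Barth–Hulek–Peters–Van de Ven, *Compact Complex Surfaces*, VIII.11.1): a Hodge isometry $H^2(X_1)\to H^2(X_2)$ mapping some ample class to an ample class equals $\theta^*$ for an isomorphism $\theta:X_2\to X_1$.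

## 4. Plumbings and meridians

**Definition 7 (plumbing neighborhood, meridian).** Let $D=\bigcup D_i$ be a union of smooth compact curves in a complex surface, crossing transversally, with no triple points. Its closed regular neighborhood $N$ is glued from the disc bundles of the normal bundles of the $D_i$; near a double point, $N$ is $\{|z|\le1,|w|\le1\}$ with the two curves $\{w=0\}$ and $\{z=0\}$. Let $P=\partial N$. It is glued, along one torus per double point, from pieces $M_i$: $M_i$ is the circle bundle over $D_i$ minus discs around the double points. The meridian $m(D_i)$ is the class of the oriented fibre of $M_i$, the boundary of a fibre disc. At a double point of $D_i$ and $D_j$ the meridians $m(D_i),m(D_j)$ form a basis of $H_1$ of the separating torus. Finally $N\setminus D\cong P\times[0,\infty)$.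

In $H_1(M_j)$ we have
$$D_j^2\,m(D_j)+\sum m=0, \tag{1}$$
the sum running over the double points of $D_j$, with $m$ the meridian of the other component there. To see this, choose a smooth section of the normal bundle of $D_j$ that is constant ($w=1$) near the double points and has $D_j^2$ zeros, counted with sign, elsewhere. Normalize it to length one outside discs around the zeros and the double points; this is a 2-chain in $M_j$. Around a double point the boundary of the removed disc $|z|\le1$ lifts to the $z$-circle, which is the meridian of the other component. Around a zero of sign $\pm1$ the boundary of the removed disc lifts to a loop homologous to $\pm m(D_j)$. So the boundary of the 2-chain is minus the left side of (1).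

Example. For one sphere with $D_1^2=-2$, $P$ is $\mathbb{RP}^3$, and (1) reads $-2m(D_1)=0$. For two $(-2)$-spheres meeting once, $M_1$ and $M_2$ are solid tori with cores $m(D_1)$, $m(D_2)$, glued along a torus. By (1), $m(D_2)=2m(D_1)$ in $M_1$ and $m(D_1)=2m(D_2)$ in $M_2$. So $\pi_1(P)=\mathbb Z^2/(m_2=2m_1,\ m_1=2m_2)=\mathbb Z/3$.

## 5. Groups acting on trees

A group acting on a tree without inversions has two kinds of elements: elliptic ones, which fix a vertex, and hyperbolic ones, which translate a line, called the axis. The fixed set of an elliptic element is a subtree. A finite group fixes a vertex.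

**Definition 8 (HNN extension and its tree).** Let $A_1,A_2$ be subgroups of a group $K$ and $\phi:A_2\to A_1$ an isomorphism. The HNN extension is $G=\langle K,t\mid tat^{-1}=\phi(a),\ a\in A_2\rangle$; $K$ embeds in $G$. Its Bass–Serre tree $\mathcal T$ has vertices $gK$ and edges $gA_1$, where $gA_1$ joins $gK$ to $gtK$. $G$ acts without inversions, with vertex stabilizers $gKg^{-1}$ and edge stabilizers $gA_1g^{-1}$. The edges at the vertex $K$ are the outgoing edges $kA_1$, with stabilizers $kA_1k^{-1}$, and the incoming edges $kt^{-1}A_1$, with stabilizers $kA_2k^{-1}$ ($k\in K$). They correspond to $K/A_1\sqcup K/A_2$.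

Example. $\mathbb Z^2=\langle a,t\mid tat^{-1}=a\rangle$ with $K=A_1=A_2=\langle a\rangle$. The tree is a line, $a$ fixes it pointwise, and $t$ is a translation. Topologically: if $T^2\times I$ is attached to two boundary tori of a connected space $Q$ whose groups inject into $\pi_1(Q)$, the new fundamental group is an HNN extension of $\pi_1(Q)$ with these groups as $A_1,A_2$.

**Lemma 2.** Let $\Gamma$ be a free product of nontrivial cyclic groups. (1) Every finite subgroup is conjugate into a factor. (2) The centralizer of any $z\neq1$ is cyclic. (3) A free factor $A$ of $\Gamma=A*A'$ is malnormal: if $1\ne a\in A\cap gAg^{-1}$, then $g\in A$.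

*Proof.* The tree with vertices $g$ and $gA_i$ ($g\in\Gamma$, $A_i$ the factors) and edges joining $g$ to $gA_i$ has trivial edge stabilizers, and its nontrivial vertex stabilizers are the conjugates of the factors. So a nontrivial elliptic element fixes exactly one vertex. A finite group fixes a vertex, which gives (1). For (2): if $z$ is elliptic, its centralizer fixes the unique fixed vertex of $z$, so lies in a conjugate of a factor. If $z$ is hyperbolic, its centralizer preserves the axis and acts on it faithfully, as edge stabilizers are trivial; it acts by translations, since a reflection would conjugate the translation $z$ to its inverse. So it embeds in $\mathbb Z$. For (3), use the analogous tree for $A*A'$: $a$ fixes the vertices $A$ and $gA$, hence $gA=A$. $\square$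

## 6. Are the complements of the two $A_{19}$-sextics homeomorphic?

The setting is taken from the paper "On Deformations Of Singular Plane Sextics". The following facts are taken as given. There are exactly two rigid isotopy classes of sextics with the set of singularities $A_{19}$. Up to projective equivalence each class consists of a single curve $C_i$, $i=1,2$. The groups $\pi_1(\mathbb P^2\setminus C_i)$ have been calculated (by Artal et al.), and they are isomorphic to each other. So the fundamental group does not tell the two complements apart. Are the complements $\mathbb P^2\setminus C_1$ and $\mathbb P^2\setminus C_2$ homeomorphic? Are they diffeomorphic?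

From now on $C$ is a sextic whose only singular point is of type $A_{19}$, and $U=U_C=\mathbb P^2\setminus C$.

**Theorem A.** $U_{C_1}$ and $U_{C_2}$ are not homeomorphic, hence not diffeomorphic.

**Theorem B.** To every such $C$ one can attach an element $k(C)\in\{\pm1,\pm9\}/\{\pm1\}$, where $\{\pm1,\pm9\}\subset(\mathbb Z/20)^\times$, such that:

1. $k(C)$ depends only on the proper homotopy type of $U_C$ (orientation is not assumed to be preserved);
2. $k(C)=k(C')$ implies that $C$ and $C'$ are projectively equivalent.

*Theorem B implies Theorem A.* $C_1$ and $C_2$ are not rigidly isotopic, hence not projectively equivalent (Definition 2, example). By (2), $k(C_1)\ne k(C_2)$. By (1), $U_{C_1}$ and $U_{C_2}$ are not even properly homotopy equivalent, and a homeomorphism is a proper homotopy equivalence. $\square$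

The only given fact used here is that $C_1,C_2$ are not rigidly isotopic.

## 7. The homology of $U$, by hand

$C$ is irreducible. Suppose $C=C'\cup C''$ with degrees $d'+d''=6$. The two parts meet, necessarily at the singular point, and each contains exactly one of the two branches there. So $d'd''=10$; but $d'd''\in\{5,8,9\}$. The genus of $C$ is $10-\delta(A_{19})=0$.

The exact sequence $H_2(\mathbb P^2)\to H_2(\mathbb P^2,U)\cong H^2(C)=\mathbb Z\to H_1(U)\to0$, whose first map sends a line to $6$, gives $H_1(U)=\mathbb Z/6$. The normalization $\mathbb P^1\to C$ only identifies two points, so $\chi(C)=1$ and $\chi(U)=2$. As $U$ is an affine surface, it has the homotopy type of a complex of dimension at most $2$; so $H_2(U)$ is free, of rank $2-1=1$. A class in $H_2(U)$ has zero intersection with $C$, hence is zero in $H_2(\mathbb P^2)$, so the intersection form of $U$ vanishes. None of this depends on the choice of $C$.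

The next thing to look at is a covering. Since $\mathrm{Hom}(\mathbb Z/6,\mathbb Z/2)$ has one nonzero element, $U$ has exactly one connected double covering $V$, so $V$ is attached to $U$ canonically. It lives in a K3 surface.

## 8. The K3 surface of an $A_{19}$-sextic

**Step 1. Resolve the branch curve.** The purpose is to make the branch curve of the double plane smooth. Blow up 10 times, each time at the common (infinitely near) point of the two branches. In coordinates where the germ is $y^2=x^{20}$, the substitution $y\to xy$ turns it into $y^2=x^{18}$, with exceptional curve $x=0$, then $y^2=x^{16}$, and so on; after ten steps the germ is $y^2=1$. The previous exceptional curve is never in the chart used. So we get $B\to\mathbb P^2$ with a chain of exceptional curves $E_1',\dots,E_{10}'$, $E_i'^2=-2$ for $i\le9$ (each is blown up once more), $E_{10}'^2=-1$. The strict transform $\tilde C$ is smooth and rational, meets $E_{10}'$ transversally in two points not on $E_9'$, is disjoint from $E_i'$ for $i\le 9$, and $\tilde C^2=36-10\cdot4=-4$. The $i$-th center has multiplicity $2$ on the curve and lies on $E_{i-1}'$ only. So the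 multiplicity of $E_i'$ in the total transform of $C$ is that of $E_{i-1}'$ plus $2$, and its coefficient in $K_B$ is that of $E_{i-1}'$ plus $1$. With $L$ the pull-back of a line,
$$6L=\tilde C+\sum_{i=1}^{10}2iE_i',\qquad K_B=-3L+\sum_{i=1}^{10} iE_i'=-\tfrac12\tilde C. \tag{2}$$

**Step 2. Take the double covering.** The purpose is to obtain the K3 surface. By (2), $\tilde C$ is divisible by $2$ in $\mathrm{Pic}\,B$, uniquely since $\mathrm{Pic}\,B$ is torsion free. Let $\pi:X\to B$ be the double covering branched along $\tilde C$. Then $K_X=\pi^*(K_B+\frac12\tilde C)=0$, and $h^1(\mathcal O_X)=h^1(\mathcal O_B)+h^1(K_B)=0$. So $X$ is a K3 surface.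

**Step 3. Find the curves in $X$.** The purpose is to describe what has to be removed from $X$ to get $V$. The chain $E_1'\cup\dots\cup E_9'$ is simply connected and disjoint from the branch curve, so its preimage is two disjoint copies: over $E_i'$ lie two disjoint $(-2)$-curves, $E_i$ and $E_{20-i}$. Over $E_{10}'$, which meets $\tilde C$ transversally in two points, lies one smooth rational curve $E_{10}$ with $E_{10}^2=2\cdot(-1)=-2$. With suitable labels $E_1,\dots,E_{19}$ is an $A_{19}$-chain. Over $\tilde C$ lies $R\cong\mathbb P^1$ with $\pi^*\tilde C=2R$, so $4R^2=2\cdot(-4)$ and $R^2=-2$. Also $2R\cdot E_{10}=\tilde C\cdot\pi_*E_{10}=\tilde C\cdot 2E_{10}'=4$, so $R$ meets $E_{10}$ transversally at its two points over $\tilde C\cap E'_{10}$, and $R$ is disjoint from the other $E_i$.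

Let $h$ be the pull-back of a line to $X$: $h^2=2$, $h\cdot E_i=0$. Since $\pi^*E_i'=E_i+E_{20-i}$ for $i\le9$ and $\pi^*E_{10}'=E_{10}$, pulling back (2) and dividing by $2$ in the torsion-free group $H_2(X)$ gives
$$3h=R+\sum_{i=1}^{19}k_iE_i,\qquad k_i=\min(i,20-i). \tag{3}$$
Let $\varphi:X\to\mathbb P^2$ be the composite map. Its only positive-dimensional fibre is the connected set $E_1\cup\dots\cup E_{19}$. So by Stein factorization it factors through the normal double plane $Y$ branched over $C$, and $X\to Y$ contracts exactly $E_1,\dots,E_{19}$ (to one point).

Put $D=R\cup E_1\cup\dots\cup E_{19}$. Then $V:=X\setminus D\to U$ is a connected unramified double covering, hence the double covering of Section 7.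

**Step 4. Set up the lattices.** The purpose is to see $H_2(X)$ as a gluing. Let $\Lambda=H_2(X)$ and
$$S=\mathbb Zh\oplus\langle E_1,\dots,E_{19}\rangle\cong\langle2\rangle\oplus A_{19},\quad S'=\langle R,E_1,\dots,E_{19}\rangle\subset S,\quad T=S^\perp=S'^\perp .$$
By (3), $S'$ has index $3$ in $S$. With $\alpha$ as in Section 2 and $\beta=h/2$,
$$S^*/S=\mathbb Z/20\,\alpha\oplus\mathbb Z/2\,\beta,\qquad q(\alpha)=-\tfrac{19}{20},\quad q(\beta)=\tfrac12 .$$
$S$ is primitive in $\Lambda$. Indeed, the square of its index in its primitive hull divides $|\det S|=40$, so the index is $1$ or $2$. If it were $2$, a class of order $2$ in $S^*/S$ would be represented by an element of the even lattice $\Lambda$, so would have $q=0$. But $q(10\alpha)=-95\equiv1$, $q(\beta)=\frac12$, $q(10\alpha+\beta)\equiv\frac32$.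

So Lemma 1 applies, and we have the gluing map $\iota:S^*/S\to T^*/T$ with $q_T\iota=-q_S$. The lattice $T$ is even of rank $22-20=2$, of signature $(3,19)-(1,19)=(2,0)$, and of determinant $40$. Since $S$ consists of algebraic classes, $T\otimes\mathbb R$ is the plane spanned by $\mathrm{Re}\,\omega,\mathrm{Im}\,\omega$.

## 9. The lattice $T$ does not separate the two curves

The natural first attempt is to use the intersection form of $V$. We show in Section 11 that $H_2(V)$ modulo its radical is the lattice $T$. So if the two curves had different lattices $T$, we would be done. There are two positive definite even binary lattices of determinant $40$ with even off-diagonal entry to consider, $\langle2\rangle\oplus\langle20\rangle$ and $\langle4\rangle\oplus\langle10\rangle$, so this is a fair hope. The discriminant form destroys it. Put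
$$\gamma=3\alpha+\beta\in S^*/S,\qquad \kappa=\iota(\gamma)\in T^*/T .$$
Both have order $20$; why we take $3\alpha+\beta$ and not $\alpha$ will be clear in Section 11. We have
$$q_S(\gamma)=-\tfrac{171}{20}+\tfrac12=-\tfrac{161}{20},\qquad q_T(\kappa)=\tfrac{161}{20}\equiv\tfrac1{20}\pmod2.$$

**Lemma 3.** $T$ has a basis $u,v$ with $u^2=2$, $v^2=20$, $u\cdot v=0$; both are unique up to sign. With $\nu=v/20$, $\kappa=k\nu$ in $T^*/T$ with $k\in\{\pm1,\pm9\}\subset\mathbb Z/20$.

*Proof.* Take a reduced Gram matrix $\begin{pmatrix}2a&b\\b&2c\end{pmatrix}$ with $|b|\le a\le c$ and $4ac-b^2=40$. Then $b=2b'$, $ac=10+b'^2$, $2|b'|\le a$, so $a^2\le ac\le10+a^2/4$ and $a\le3$. If $a=1$, then $b'=0$, $c=10$. If $a=2$, then $b'=0$, $c=5$, since $b'=\pm1$ would give $2c=11$. If $a=3$, then $3c\in\{10,11\}$, impossible. So $T\cong\langle2\rangle\oplus\langle20\rangle$ or $T\cong\langle4\rangle\oplus\langle10\rangle$.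

In the second case write $\kappa$ with coordinates $m/4$ and $n/10$. Then $\frac{m^2}4+\frac{n^2}{10}\equiv\frac1{20}\pmod 2$, i.e. $5m^2+2n^2\equiv1\pmod{40}$. Modulo $5$ this gives $n^2\equiv3$, impossible. So $T\cong\langle2\rangle\oplus\langle20\rangle$. Since $2x^2+20y^2=2$ forces $y=0$, the vectors of square $2$ are $\pm u$, and $v$ generates $u^\perp$; hence uniqueness.

Write $\kappa=k\nu+\epsilon u/2$, $\epsilon\in\{0,1\}$. Then $\frac{k^2}{20}+\frac\epsilon2\equiv\frac1{20}\pmod2$, i.e. $k^2+10\epsilon\equiv1\pmod{40}$. If $\epsilon=1$, then $k^2\equiv31\equiv7\pmod8$, impossible. So $\epsilon=0$ and $k^2\equiv1\pmod{40}$: $k$ is odd and $k\equiv\pm1\pmod5$, i.e. $k\equiv\pm1,\pm9\pmod{20}$. $\square$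

So $T$ is the same for all $A_{19}$-sextics, and this attempt stops here. But Lemma 3 also shows what is left: the number $k$, which says how $T$ is glued to $S$, exactly as in the hyperbolic plane of Section 2.

## 10. The gluing number $k(C)$, and why it is not obviously topological

**Definition 9 (the invariant).** $k(C)$ is the class of $k$ in $\{\pm1,\pm9\}/\{\pm1\}$.

It is well defined. Changing the sign of $v$ changes the sign of $k$. Numbering the chain from the other end replaces $\gamma$ by $3\alpha_{19}+\beta\equiv-3\alpha+\beta=-\gamma$ (as $2\beta\equiv 0$), which again only changes the sign of $k$.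

The gluing map is defined in $X$, and a homeomorphism of complements need not extend to $X$. What it does see is the end of $V$, that is, the boundary $P$ of a plumbing neighborhood of $D$. The group $\mathrm{Tors}\,H_1(P)$ will turn out to be $S'^*/S'$, so the gluing can be seen from $V$ once we know which torsion classes come from which curves. And here is the exact obstacle. Suppose all we knew about a homeomorphism were that it respects $S^*/S$ with its form $q$. Multiplication by $9$ on $S^*/S$ is an automorphism, and $q(9x)=81q(x)=q(x)+80\,q(x)\equiv q(x)\pmod2$, because $q$ takes values in $\frac1{20}\mathbb Z$ and so $80q(x)\in4\mathbb Z$. So it preserves $q$; and it takes $\gamma$ to $9\gamma$, i.e. it exchanges $k=\pm1$ with $k=\pm9$. The abelian information alone therefore cannot separate the two values.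

The way past this is to use the nonabelian group $\pi_1(P)$. We prove two things. First (Section 11): $\pm\kappa$ can be read off from $V$ and the set of the four classes $\pm m(E_1),\pm m(E_{19})$ in $H_1(P)$. Second (Section 12): every isomorphism between the groups $\pi_1(P)$ preserves this set. So multiplication by $9$ cannot be realized. That $k$ then determines the curve is the Torelli theorem (Section 14); it works because $\gamma$ is almost all of $S^*/S$.

## 11. Reading $\kappa$ from $V$ and the meridians at the ends of the chain

Let $N$ be a closed plumbing neighborhood of $D$, $P=\partial N$, $V_0=X\setminus\mathrm{int}\,N$, so that $V=V_0\cup P\times[0,\infty)$. Put $W^s=P\times[s,\infty)$. Inclusions give $H_*(V_0)\cong H_*(V)$, $H_*(P)\cong H_*(W^s)$ and $H_*(V_0,P)\cong H_*(V,W^0)\cong H_*(V,W^s)$.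

**Step 1. The torsion of $H_1(P)$.** The purpose is to locate the discriminant group at infinity. $H_2(N)=H_2(D)$ is free on the components of $D$, so it is $S'$, on which the form is nondegenerate. $D$ is a union of spheres whose dual graph is connected with $20$ vertices and $18+2=20$ edges, so $H_1(N)=\mathbb Z$. By duality $H_2(N,P)\cong H^2(N)=S'^*$ (a relative class acts on $S'=H_2(N)$ by intersection numbers) and $H_1(N,P)\cong H^3(N)=0$. The exact sequence of $(N,P)$ gives
$$0\to S'^*/S'\to H_1(P)\to H_1(N)=\mathbb Z\to0 .$$
So $\mathrm{Tors}\,H_1(P)=S'^*/S'$, and a class in $H_1(P)$ is torsion if and only if it vanishes in $H_1(N)$. A fibre disc over $D_i$ meets $D_i$ once and no other component, so $m(D_i)$ is the class of the dual basis element $D_i^*\in S'^*$.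

**Step 2. $T$ inside $V$.** The purpose is to find $T$ in the homology of $V$. In
$$H_2(V_0)\to\Lambda\to H_2(X,V_0)=H_2(N,P)=S'^*$$
the last map is $y\mapsto y|_{S'}$, so the image of $H_2(V_0)$ in $\Lambda$ is $S'^\perp=T$. The intersection form of $H_2(V_0)$ is pulled back from $T$, and $T$ is nondegenerate, so $T=H_2(V)/\mathrm{rad}$ as a lattice.

**Step 3. Relative classes with torsion boundary.** The purpose is to find elements of $T^*$ and record how they meet infinity. Let
$$\mathcal B=\{w\in H_2(V_0,P):\ \partial w\in\mathrm{Tors}\,H_1(P)\}.$$
Then $\mathcal B$ is the image of $\Lambda\to H_2(X,N)\cong H_2(V_0,P)$: by Step 1, $\partial w$ is torsion if and only if its image in $H_1(N)$ vanishes; this image is the boundary of $w$ under $H_2(X,N)\to H_1(N)$; now use exactness. Suppose $w\in\mathcal B$ comes from $y\in\Lambda$. Split $y=n+w$ into chains in $N$ and in $V_0$. The class of $n$ in $H_2(N,P)=S'^*$ is $y|_{S'}$, and $\partial w=-\partial n$, so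
$$\partial w=-[y|_{S'}]\in S'^*/S' .\tag{4}$$
For $x\in H_2(V_0)$ we have $w\cdot x=y\cdot x$, so the functional $x\mapsto w\cdot x$ factors through $T$ and equals $y|_T$. So $w$ has a class in $T^*/T$.

**Step 4. The class depends only on the boundary.** The purpose is to make the choice of $w$ harmless. Let $w,w'\in\mathcal B$ come from $y,y'$ and let $\partial w=\partial w'$. By (4), $y|_{S'}-y'|_{S'}=s|_{S'}$ with $s\in S'$. Then $y-y'-s\in S'^\perp=T$, and $s|_T=0$. So $y|_T-y'|_T\in T$.

**Step 5. The boundary $3m(E_1)$.** The purpose is to find $\kappa$. Which multiples of $m(E_1)$ are boundaries of elements of $\mathcal B$? Not $m(E_1)$ itself: by (4), after changing $y$ by an element of $S'$ and a sign, we would have $y\cdot R=0$, $y\cdot E_1=1$, $y\cdot E_i=0$ for $i>1$, and by (3) $3\,y\cdot h=k_1=1$. This is where the index $3$ of $S'$ in $S$ enters. But define $\lambda\in S^*$ by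
$$\lambda(E_1)=3,\qquad\lambda(E_i)=0\ (i>1),\qquad\lambda(h)=1 .$$
By (3), $\lambda(R)=3-3k_1=0$, so $\lambda|_{S'}=3E_1^*$. Moreover $\lambda$ is the pairing with $3\alpha+\beta$ (as $\beta\cdot h=1$), so its class is $\gamma$. Since $\Lambda\to S^*$ is onto, there is $y\in\Lambda$ with $y|_S=\lambda$. Its image in $\mathcal B$ has boundary $-3m(E_1)$ and class $[y|_T]=\iota(\gamma)=\kappa$. Taking the negative and using Step 4:

*there is $w\in\mathcal B$ with $\partial w=3m(E_1)$, and every such $w$ has class $-\kappa$ in $T^*/T$.*

In the same way, $\lambda'(E_{19})=3$, $\lambda'(E_i)=0$ for $i<19$, $\lambda'(h)=1$ vanishes on $R$ and is the pairing with $3\alpha_{19}+\beta\equiv-\gamma$. So every $w\in\mathcal B$ with $\partial w=3m(E_{19})$ has class $+\kappa$.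

## 12. The group $\pi_1(P)$ and the cores of two solid tori

Here $G=\pi_1(P)$, and $P$ is cut into the pieces $M_j$ over the components of $D$.

**Step 1. Two solid tori.** The purpose is to collapse the two arms of the chain. $E_1$ has one double point, so its piece is $\text{disc}\times S^1$. Each of $E_2,\dots,E_9$ has two, so their pieces are $T^2\times I$. Together these pieces form a solid torus $J$ whose core is the fibre $c=m(E_1)$. By (1), $m(E_2)=2m(E_1)$ and $m(E_{j-1})+m(E_{j+1})=2m(E_j)$ for $2\le j\le9$, so in $H_1(J)=\mathbb Zc$ we get $m(E_j)=jc$. In particular on $\partial J$, which has the basis $m(E_9)$, $F:=m(E_{10})$,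
$$m(E_9)=9c,\qquad F=10c\qquad\text{in }\pi_1(J)=\mathbb Z c.$$
Similarly $E_{11},\dots,E_{19}$ give a solid torus $J'$ with core $c'=m(E_{19})$, and $F=10c'$ there.

**Step 2. The group $K$.** The purpose is to compute the part of $P$ away from $R$. Let $Q$ be the union of $J$, $J'$ and the piece over $E_{10}$. The curve $E_{10}$ has four double points (with $E_9$, $E_{11}$, and two with $R$), so its piece is $(\text{sphere minus 4 discs})\times S^1$, with group $\langle x,x',d\rangle_{\text{free}}\times\langle F\rangle$. Here $x,x'$ are boundary loops of a section at $J,J'$, and $d$ and $d'=(xx'd)^{-1}$ are the boundary loops at the two holes belonging to $R$. On $\partial J$, $x$ differs from $\pm m(E_9)$ by a multiple of $F$. So $x=c^a$ in $\pi_1(J)$ with $a\equiv\pm9\pmod{10}$, and likewise $x'=c'^{a'}$ with $\gcd(a',10)=1$. By van Kampen, gluing in $J,J'$ imposes $x=c^a$, $F=c^{10}$, $x'=c'^{a'}$, $F=c'^{10}$. Since powers of $c$ and of $c'$ commute with $F$ automatically,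
$$K:=\pi_1(Q)=\langle c\rangle*_{\langle F\rangle}\langle c'\rangle*_{\langle F\rangle}(\langle F\rangle\times\langle d\rangle),\qquad F=c^{10}=c'^{10}.$$
$F$ is central, of infinite order since the factors of an amalgam embed, and
$$\bar K:=K/\langle F\rangle=\langle\bar c\rangle*\langle\bar c'\rangle*\langle\bar d\rangle\cong\mathbb Z/10*\mathbb Z/10*\mathbb Z .$$
Since $a$ and $a'$ are prime to $10$, $\bar x$ and $\bar x'$ generate the two finite factors. We shall use four consequences.

* $\bar d'=(\bar x\bar x'\bar d)^{-1}$ can replace $\bar d$ as generator of the infinite cyclic free factor, since $\bar d=(\bar x\bar x')^{-1}\bar d'^{-1}$. In particular $\bar d'$ has infinite order, and $\langle\bar d\rangle$ and $\langle\bar d'\rangle$ are both malnormal by Lemma 2(3).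
* For $m,n\ne0$, $\bar d'^m$ is not conjugate to $\bar d^n$: if we kill $\bar d$, then $\bar d^n$ becomes trivial, but $\bar d'^m$ becomes $(\bar x\bar x')^{-m}\neq1$ in $\mathbb Z/10*\mathbb Z/10$, by normal forms.
* $\bar K$ is not cyclic, as it maps onto $(\mathbb Z/10)^2$. So it has trivial center by Lemma 2(2), and the center of $K$ is $\langle F\rangle$.
* $K$ is not solvable: in $\langle\bar c\rangle*\langle\bar d\rangle$ the elements $\bar c^{\,i}\bar d\,\bar c^{\,-i}$, $0\le i\le9$, freely generate the kernel of the projection to $\langle\bar c\rangle$, so $\bar K$ contains a nonabelian free group.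

**Step 3. The HNN structure.** The purpose is to put back the piece over $R$. $R$ has two double points, so $M_R=T^2\times I$. It joins the two boundary tori of $Q$, with groups $A_1=\langle F,d\rangle$ and $A_2=\langle F,d'\rangle$. They inject into $K$ and are $\cong\mathbb Z^2$, because $\bar d,\bar d'$ have infinite order in $\bar K$ and $F$ has infinite order. So $G$ is an HNN extension of $K$ with associated subgroups $A_1,A_2$, each identified with $\pi_1(M_R)=\mathbb Z^2$. Let $F_1,F_2\in\pi_1(M_R)$ be the fibres of the piece over $E_{10}$ coming from the two ends. By (1) for $R$, $F_1+F_2=2m(R)$, and $F_1,m(R)$ is a basis. Hence $F_1$ and $F_2=2m(R)-F_1$ are linearly independent: the fibre direction of $Q$ at one end is not matched with that at the other.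

Let $\mathcal T$ be the Bass–Serre tree. For a vertex $v$ with stabilizer $G_v=gKg^{-1}$ put $Z_v=g\langle F\rangle g^{-1}$, which is central in $G_v$ and independent of the choice of $g$.

**Lemma 4.** (i) For every edge $e$ at $v$, $Z_v\subset G_e\cong\mathbb Z^2$; if $e=\{v,w\}$, then $Z_v\cap Z_w=1$.

(ii) For distinct edges $e,e'$ at $v$, $G_e\cap G_{e'}=Z_v$.

(iii) For $1\ne z\in Z_v$, $\mathrm{Fix}(z)$ is the star of $v$ (all edges at $v$), and $C_G(z)=G_v$.

*Proof.* (i) We may take $G_v=K$. The edge stabilizers are $kA_1k^{-1}$ and $kA_2k^{-1}$, $k\in K$, and contain the central element $F$. For the second claim, all edges are in one orbit, so take $e=A_1$, with ends $K$ and $tK$. Here $Z_K=\langle F\rangle$ with $F\in A_1$, and $Z_{tK}=\langle tFt^{-1}\rangle$, where $tFt^{-1}\in A_1$ is the element identified with $F\in A_2$. In $\pi_1(M_R)$ these two groups are $\langle F_1\rangle$ and $\langle F_2\rangle$, which meet trivially.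

(ii) Again $G_v=K$. The stabilizers are full preimages of their images $\bar k\langle\bar d\rangle\bar k^{-1}$ or $\bar k\langle\bar d'\rangle\bar k^{-1}$ in $\bar K$, and the edges correspond to the cosets in $\bar K/\langle\bar d\rangle\sqcup\bar K/\langle\bar d'\rangle$. We have to show that the images for two distinct edges meet trivially. For two edges of the same kind this is malnormality. For edges of different kinds it is the second consequence in Step 2.

(iii) By (i), $z$ fixes all edges at $v$. $\mathrm{Fix}(z)$ is a subtree. If it were larger than the star, $z$ would fix, at some neighbor $w$ of $v$, an edge other than $\{v,w\}$. Then $z\in Z_w$ by (ii), so $z\in Z_v\cap Z_w=1$ by (i), a contradiction. There are infinitely many edges at $v$, since the infinite group $\langle\bar c\rangle*\langle\bar c'\rangle$ meets $\langle\bar d\rangle$ trivially and so has infinitely many images in $\bar K/\langle\bar d\rangle$. Hence $v$ is the unique center of the star. The group $C_G(z)$ preserves $\mathrm{Fix}(z)$, so it fixes $v$, i.e. $C_G(z)\subset G_v$. Conversely $G_v$ centralizes $Z_v$. $\square$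

**Lemma 5.** Let $\Phi:G_1\to G_2$ be an isomorphism between the groups $G$ of two such sextics. Then $\Phi(c_1)$ is conjugate to one of $c_2^{\pm1},c_2'^{\pm1}$.

*Proof.* The plan is to show that $\Phi$ takes $K_1$ to a conjugate of $K_2$, and then to recognize $\langle c\rangle$ inside $K$. Let $F\in K_1$ be as above and $y=\Phi(F)\ne1$. By Lemma 4(iii), $C(y)=\Phi(C(F))=\Phi(K_1)$, which is not solvable. Let $y$ act on the tree $\mathcal T_2$ of $G_2$.

*Suppose $y$ is hyperbolic.* Then $C(y)$ preserves its axis. The kernel of the action of $C(y)$ on the axis lies in an edge group $\mathbb Z^2$, and the image lies in the infinite dihedral group. So $C(y)$ is solvable, a contradiction.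

*Suppose $y$ is elliptic but lies in no $Z_v$.* By Lemma 4(ii), at each vertex of $\mathrm{Fix}(y)$ at most one edge is in $\mathrm{Fix}(y)$. So the tree $\mathrm{Fix}(y)$ is one edge or one vertex, and $C(y)$ preserves it. If it is an edge $e$, then $C(y)\subset G_e\cong\mathbb Z^2$, since there are no inversions; a contradiction. If it is a vertex $v$, then $C(y)\subset G_v$ and $y\notin Z_v$. The image of $C(y)$ in $G_v/Z_v\cong\bar K_2$ centralizes the nontrivial image of $y$, so it is cyclic by Lemma 2(2). As $Z_v$ is cyclic too, $C(y)$ is solvable, a contradiction.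

So $y\in Z_v$ for some $v$, and by Lemma 4(iii) $\Phi(K_1)=C(y)=G_v$. After composing $\Phi$ with an inner automorphism, $\Phi(K_1)=K_2$. Then $\Phi$ maps the center $\langle F\rangle$ of $K_1$ to that of $K_2$ and induces an isomorphism $\bar K_1\to\bar K_2$. This maps maximal finite subgroups to maximal finite subgroups. By Lemma 2(1) and since both finite factors have order $10$, these are the conjugates of $\langle\bar c\rangle$ and $\langle\bar c'\rangle$. Their preimages in $K$ are the conjugates of the infinite cyclic groups $\langle c\rangle,\langle c'\rangle$, because $F$ is a power of $c$ and of $c'$. So $\Phi(c_1)$ generates a conjugate of $\langle c_2\rangle$ or $\langle c_2'\rangle$. $\square$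

In $H_1(P)$ the classes of $c,c'$ are $\pm m(E_1),\pm m(E_{19})$. So an isomorphism of the groups $\pi_1(P)$ takes $m(E_1)$ to one of $\pm m(E_1),\pm m(E_{19})$.

## 13. Proper homotopy invariance: proof of Theorem B(1)

Let $f:U_1\to U_2$ be a proper homotopy equivalence between the complements of two such sextics, with proper homotopy inverse $f'$. Objects of the two curves carry the index $1$ or $2$.

**Step 1. Lift to the double coverings.** The purpose is to pass from $U$ to $V$. Since $f$ induces an isomorphism on $H_1=\mathbb Z/6$, it pulls the connected double covering back to the connected one, so it is covered by a map $g:V_1\to V_2$; similarly $f'$ is covered by $g'$. Lifts of proper maps to finite coverings are proper: the preimage of a compact set is closed and lies over the preimage of a compact set downstairs. The same holds for homotopies. Hence $g'g$ and $gg'$ are properly homotopic to lifts of the identity, i.e. to the identity or the deck involution. These are homeomorphisms, so $g$ has a left and a right inverse up to proper homotopy and is a proper homotopy equivalence. From now on $g'$ denotes a proper homotopy inverse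 of $g$.

**Step 2. Compare the ends.** The purpose is to get an isomorphism of the groups $\pi_1(P)$ compatible with the homology of $V$. The complement of $W^s$ has compact closure, so properness lets us make the following choices in order:

* $a_1$ with $g(W_1^{a_1})\subset W_2^0$;
* $b$ with $g'(W_2^b)\subset W_1^{a_1}$ and such that the homotopy $gg'\simeq\mathrm{id}$ maps $W_2^b\times I$ into $W_2^0$;
* $a_2\ge a_1$ with $g(W_1^{a_2})\subset W_2^b$ and such that the homotopy $g'g\simeq\mathrm{id}$ maps $W_1^{a_2}\times I$ into $W_1^{a_1}$.

In
$$W_1^{a_2}\xrightarrow{\ g\ }W_2^b\xrightarrow{\ g'\ }W_1^{a_1}\xrightarrow{\ g\ }W_2^0$$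
both two-step composites are homotopic to inclusions, which are homotopy equivalences. So the middle map has, up to homotopy, a right inverse (from the first composite) and a left inverse (from the second). Hence it is a homotopy equivalence, and then so are the outer two maps. Composing the first map with the homotopy equivalence $W_2^b\subset W_2^0$, we see that $g:W_1^{a_2}\to W_2^0$ is a homotopy equivalence.

Therefore $g:(V_1,W_1^{a_2})\to(V_2,W_2^0)$ induces isomorphisms on $H_*(V)$, on $H_*(W)=H_*(P)$ and, by the five lemma, on $H_*(V,W)=H_*(V_0,P)$, commuting with $\partial$. It also induces an isomorphism $\Phi:\pi_1(P_1)\to\pi_1(P_2)$ (up to conjugation), compatible with the map on $H_1(P)$. Below, $W_1=W_1^{a_2}$ and $W_2=W_2^0$.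

**Step 3. Compare the intersection pairings.** The purpose is to show that $g$ respects $T$ and the functionals given by $\mathcal B$, including signs. Let $\mu_i\in H_4(V_i,W_i)\cong H_4(V_{0,i},P_i)\cong\mathbb Z$ be the fundamental classes; $g_*\mu_1=\varepsilon\mu_2$ with $\varepsilon=\pm1$. By Lefschetz duality and since $g^*$ is an isomorphism on $H^2$, every $w\in H_2(V_1,W_1)$ has the form $w=g^*\xi\cap\mu_1$ with $\xi\in H^2(V_2)$, and $w\cdot x=\langle g^*\xi,x\rangle$ for $x\in H_2(V_1)$. Then $g_*w=\xi\cap g_*\mu_1=\varepsilon\,\xi\cap\mu_2$, so
$$g_*w\cdot g_*x=\varepsilon\langle\xi,g_*x\rangle=\varepsilon\,w\cdot x .\tag{5}$$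
Taking for $w$ the images of classes in $H_2(V_1)$, we see that $g_*$ multiplies the intersection form on $H_2(V)/\mathrm{rad}$ by $\varepsilon$. By Section 11, Step 2, this quotient is $T_i$, which is positive definite of rank $2$. So $\varepsilon=1$: no orientation hypothesis was needed. Thus $g$ induces an isometry $\bar g:T_1\to T_2$. Since $g_*$ commutes with $\partial$ and preserves torsion, $g_*(\mathcal B_1)=\mathcal B_2$, and by (5) the functionals on $T_i$ defined by elements of $\mathcal B_i$ are transported by $\bar g$.

**Step 4. Compare $\kappa_1$ and $\kappa_2$.** The purpose is to conclude. Choose $w\in\mathcal B_1$ with $\partial w=3m(E_1)$. By Lemma 5, $\partial g_*w=g_*\partial w\in\{\pm3m(E_1),\pm3m(E_{19})\}\subset H_1(P_2)$. By Section 11, Steps 4 and 5, the class of $g_*w$ in $T_2^*/T_2$ is $\pm\kappa_2$; on the other hand it equals $\bar g(-\kappa_1)$. So $\bar g(\kappa_1)=\pm\kappa_2$. By the uniqueness in Lemma 3, $\bar g(v_1)=\pm v_2$, so $\bar g(\nu_1)=\pm\nu_2$. Since $\kappa_i=k_i\nu_i$ and $\nu_2$ has order $20$, we get $k_1=\pm k_2$, i.e. $k(C_1)=k(C_2)$. This proves Theorem B(1). $\square$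

## 14. The gluing number determines the curve: proof of Theorem B(2)

Let $C_1,C_2$ now be any two such sextics with $k(C_1)=k(C_2)$. Choose the signs of $v_1,v_2$ so that $\kappa_i=k\nu_i$ with the same $k$.

**Step 1. Isometries of $S$ and of $T$.** The purpose is to build the two halves of a Hodge isometry. Let $\tau:S_1\to S_2$ be $h\mapsto h$, $E_i\mapsto E_i$, and $\psi:T_1\to T_2$ be $u_1\mapsto u_2$, $v_1\mapsto v_2$. Then $\bar\psi(\kappa_1)=\kappa_2$. The plane $T_i\otimes\mathbb C$ has exactly two isotropic lines, which are $H^{2,0}(X_i)$ and $H^{0,2}(X_i)$, and $\psi$ maps isotropic lines to isotropic lines. If $\psi$ sends $H^{2,0}(X_1)$ to $H^{0,2}(X_2)$, precompose it with $u_1\mapsto-u_1$, $v_1\mapsto v_1$. This interchanges the two isotropic lines (they are spanned by $u_1/\sqrt2\pm\sqrt{-1}\,v_1/\sqrt{20}$). It acts trivially on $T_1^*/T_1$, which is generated by $u_1/2$ and $v_1/20$, since $-u_1/2\equiv u_1/2$. So we may assume $\psi(H^{2,0}(X_1))=H^{2,0}(X_2)$ and $\bar\psi(\kappa_1)=\kappa_2$.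

**Step 2. The two isometries are compatible with the gluings.** The purpose is to pass from agreement on the one class $\gamma$ to agreement on all of $S^*/S$. Let $\rho=\iota_2^{-1}\bar\psi\iota_1\bar\tau^{-1}$. It is an isometry of $(S_2^*/S_2,q)$, since $\iota_1$ and $\iota_2^{-1}$ both change the sign of the form. It fixes $\gamma$: $\gamma\mapsto\gamma\mapsto\kappa_1\mapsto\kappa_2\mapsto\gamma$. The bilinear form on $\langle\gamma\rangle\cong\mathbb Z/20$ is nondegenerate, because $\gamma^2\equiv-\frac{161}{20}\pmod1$ and $\gcd(161,20)=1$. So $S_2^*/S_2$ is the orthogonal sum of $\langle\gamma\rangle$ and a group of order $40/20=2$. The isometry $\rho$ preserves the latter and fixes it pointwise, as it has only one nonzero element. Thus $\rho=\mathrm{id}$, i.e. $\bar\psi\iota_1=\iota_2\bar\tau$. By Lemma 1, $\tau\oplus\psi$ extends to an isometry $\Theta:H_2(X_1)\to H_2(X_2)$. Since $H^{2,0}(X_i)\subset T_i\otimes\mathbb C$, it is a Hodge isometry.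

**Step 3. An ample class is mapped to an ample class.** The purpose is to satisfy the hypothesis of the Torelli theorem. Put $a_j=j(20-j)$, so $a_0=a_{20}=0$ and $a_{i-1}+a_{i+1}-2a_i=-2$. Then
$$\Bigl(-\sum_j a_jE_j\Bigr)\cdot E_i=-(a_{i-1}+a_{i+1}-2a_i)=2>0\qquad(1\le i\le19).$$
So $-\sum a_jE_j$ has positive degree on every component of the only positive-dimensional fibre of $X_i\to Y_i$. Hence it is ample on all fibres, hence relatively ample. As $h$ is the pull-back of an ample class on $Y_i$ ($Y_i$ is finite over $\mathbb P^2$), $Mh-\sum a_jE_j$ is ample on both $X_1$ and $X_2$ for some $M\gg0$. And $\Theta$ maps one of these classes to the other.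

**Step 4. From the K3 surfaces back to the curves.** The purpose is to turn the isomorphism of K3 surfaces into a projective transformation. By the global Torelli theorem $\Theta=\theta^*$ for an isomorphism $\theta:X_2\to X_1$; in particular $\theta^*h_1=h_2$, also as line bundles. We have $h^0(h_i)=h^0(B_i,L)+h^0(B_i,L+K_{B_i})=3+0$, because $\pi_*\mathcal O_{X_i}=\mathcal O_{B_i}\oplus\mathcal O_{B_i}(K_{B_i})$ and $(L+K_{B_i})\cdot L=1-3<0$ with $L$ nef. So $\varphi_i:X_i\to\mathbb P^2$ is given by the complete linear system $|h_i|$. Hence there is $p\in PGL_3(\mathbb C)$ with $\varphi_1\theta=p\varphi_2$. Points off $C_i$ have two preimages under $\varphi_i$, smooth points of $C_i$ have one, and the singular point has infinitely many. So $C_i$ is the closure of the set of points with exactly one preimage under $\varphi_i$, and $\varphi_1^{-1}(p(z))=\theta(\varphi_2^{-1}(z))$ shows $p(C_2)=C_1$. This proves Theorem B(2), and with it Theorem A: $\mathbb P^2\setminus C_1$ and $\mathbb P^2\setminus C_2$ are neither homeomorphic nor diffeomorphic. $\square$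

## 15. Both values of $k$ occur; complex conjugation

These remarks are not used above. By the given count there are exactly two curves up to projective equivalence, and by Theorem B(2) they have different values in the two-element set $\{\pm1,\pm9\}/\{\pm1\}$. So both values $k=1,9$ occur, each for exactly one curve up to projective equivalence, and the proper homotopy type of the complement (in particular its homeomorphism or diffeomorphism type) determines the curve up to projective equivalence.

Complex conjugation of coordinates is a diffeomorphism $U_C\to U_{\bar C}$. By Theorem B(1), $k(\bar C)=k(C)$, and by Theorem B(2) each $C_i$ is projectively equivalent to its complex conjugate.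

The proof uses the structure of $V$ at infinity. Whether the two complements are homotopy equivalent in the ordinary, non-proper sense is not decided by it.
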